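\newtheorem{theorem}{Theorem}
\newtheorem{proposition}{Proposition}[section]
\newtheorem{lemma}[proposition]{Lemma}
\theoremstyle{remark}
\newtheorem{remark}[proposition]{Remark}
\numberwithin{equation}{section}


\title{Blow-up or grow-up at the two-soliton threshold for the nonlinear Schr\"odinger equation with a repulsive delta potential}

\begin{abstract}
We consider the focusing mass-supercritical nonlinear Schr\"odinger equation on the line with a repulsive Dirac potential at the origin. Even solutions whose mass and energy equal those of two free solitons of frequency $\omega\le\gamma^2/4$ are split by the sign of the virial functional $K_\gamma$. We prove that those with $K_\gamma<0$ blow up in finite time or grow up, without any weight condition on the data; this was stated as a conjecture in \cite{source}. The proof also gives an action-only version, in both time directions, and a version at the one-soliton threshold without symmetry.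
\end{abstract}

\section{Introduction}

\subsection{The question}

Let $p>5$ and $\gamma>0$, and consider
\begin{equation}\label{dnls}
i\partial_tu+\partial_x^2u-\gamma\delta_0u+|u|^{p-1}u=0,\qquad u|_{t=0}=u_0\in H^1(\mathbb R).
\end{equation}
The equation is locally well-posed in $H^1(\mathbb R)$ and conserves the mass $M(u)=\|u\|_{L^2}^2$ and the energy
\[
E_\gamma(u)=\tfrac12\|\partial_xu\|_{L^2}^2+\tfrac\gamma2|u(0)|^2-\tfrac1{p+1}\|u\|_{L^{p+1}}^{p+1},
\]
where $u(0)$ is the value at $x=0$. We say that $u$ \emph{blows up} if its maximal existence time is finite, and that it \emph{grows up} if it is global and $\limsup_{t\to\infty}\|\partial_xu(t)\|_{L^2}=\infty$. We say that $u$ blows up or grows up \emph{in each time direction} if one of the two happens as $t$ increases and, correspondingly, one of the two happens as $t$ decreases.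

A criterion for collapse comes from the virial functional
\[
K_\gamma(f)=\|\partial_xf\|_{L^2}^2+\tfrac\gamma2|f(0)|^2-\tfrac{p-1}{2(p+1)}\|f\|_{L^{p+1}}^{p+1},
\]
because, when $xu_0\in L^2$, one has $\frac{d^2}{dt^2}\int x^2|u|^2=8K_\gamma(u)$: if $u$ were global and $K_\gamma(u)$ stayed below a negative constant, then the positive quantity $\int x^2|u|^2$ would become negative in finite time. The size condition under which the sign of $K_\gamma$ is preserved is given by solitons. For $\omega>0$ let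
\[
Q_{\omega,0}(x)=\Big[\tfrac{(p+1)\omega}2\,\mathrm{sech}^2\!\big(\tfrac{(p-1)\sqrt\omega}2x\big)\Big]^{1/(p-1)}
\]
be the unique positive even $H^1$ solution of $-Q''+\omega Q=Q^p$, and put
\[
E(f)=\tfrac12\|f'\|_{L^2}^2-\tfrac1{p+1}\|f\|_{L^{p+1}}^{p+1},\qquad S_\omega=E+\tfrac\omega2M,\qquad S_{\omega,\gamma}=E_\gamma+\tfrac\omega2M .
\]
An even function can resemble two solitons, one far to the right and one far to the left, where neither feels the potential. This explains the level in the following statement, which is Theorem~A.8 of \cite{source}: \emph{let $0<\omega\le\gamma^2/4$ and let $u_0\in H^1_{\mathrm{even}}(\mathbb R)$ satisfy $M(u_0)=2M(Q_{\omega,0})$ and $E_\gamma(u_0)=2E(Q_{\omega,0})$. If $K_\gamma(u_0)>0$, then $u$ scatters; if $K_\gamma(u_0)<0$ and $xu_0\in L^2(\mathbb R)$, then $u$ blows up.} What happens for $K_\gamma(u_0)<0$ without the weight is Conjecture~A.9 of \cite{source}. We prove it.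

\begin{theorem}\label{thm1}
Let $p>5$, $\gamma>0$, $0<\omega\le\gamma^2/4$, and let $u_0\in H^1_{\mathrm{even}}(\mathbb R)$ satisfy $M(u_0)=2M(Q_{\omega,0})$, $E_\gamma(u_0)=2E(Q_{\omega,0})$ and $K_\gamma(u_0)<0$. Then the solution $u$ of \eqref{dnls} blows up or grows up.
\end{theorem}

The case $K_\gamma(u_0)=0$ does not occur at this level (Lemma~\ref{barrier}), so Theorem~A.8 and Theorem~\ref{thm1} together cover all such data. The proof needs only the action, and not mass and energy separately.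

\begin{theorem}\label{thm2}
Let $p>5$, $\gamma>0$, $u_0\in H^1_{\mathrm{even}}(\mathbb R)$ with $K_\gamma(u_0)<0$, and suppose that $S_{\omega,\gamma}(u_0)\le2S_\omega(Q_{\omega,0})$ for some $0<\omega\le\gamma^2/4$. Then $u$ blows up or grows up in each time direction.
\end{theorem}

Theorem~\ref{thm1} is the forward statement in the case $S_{\omega,\gamma}(u_0)=2S_\omega(Q_{\omega,0})$ with the mass prescribed. Without symmetry a single soliton can escape to infinity, and the level is halved; then every frequency is allowed.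

\begin{theorem}\label{thm3}
Let $p>5$, $\gamma>0$, $u_0\in H^1(\mathbb R)$ with $K_\gamma(u_0)<0$, and suppose that $S_{\omega,\gamma}(u_0)\le S_\omega(Q_{\omega,0})$ for some $\omega>0$. Then $u$ blows up or grows up in each time direction.
\end{theorem}

\subsection{Where the condition $\omega\le\gamma^2/4$ comes from}\label{sec:pair}

Take $\omega=1$, write $Q=Q_{1,0}$, $S=S_1$, $S_\gamma=S_{1,\gamma}$, and let $k=\gamma/2$, so that the condition reads $k\ge1$. Consider the simplest even function near the threshold, the pair $u_y(x)=Q(|x|-y)$ with $y>0$. From $Q'^2=Q^2-\frac2{p+1}Q^{p+1}$ we get $\frac12Q'^2+\frac12Q^2-\frac1{p+1}Q^{p+1}=Q'^2$, so each half-line contributes $S(Q)$ minus the missing tail: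
\[
S_\gamma(u_y)=2S(Q)-2\int_{-\infty}^{-y}Q'^2\,dx+kQ(y)^2 .
\]
On $(-\infty,0)$ we have $0<Q'<Q$, so $2\int_{-\infty}^{-y}Q'^2<2\int_{-\infty}^{-y}QQ'=Q(y)^2$; and since $Q'/Q\to1$ at $-\infty$, the two sides are asymptotic as $y\to\infty$. Hence
\[
S_\gamma(u_y)-2S(Q)>(k-1)Q(y)^2,\qquad S_\gamma(u_y)-2S(Q)=(k-1+o(1))\,Q(y)^2\quad(y\to\infty).
\]
Cutting the tail of a soliton gains about $\frac12Q(y)^2$ on each side, and the delta charges $kQ(y)^2$. For $k\ge1$ the pair lies above $2S(Q)$ and approaches this level only as $y\to\infty$; for $k<1$ distant pairs lie below $2S(Q)$, and the variational bound \eqref{lowerdelta} on which everything rests fails (Remark~\ref{kless}).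

For a general even $u$ we compare with the free line by filling in a tail: keep $u$ on $x\ge0$ and replace it on $x<0$ by $u(0)e^{x}$. Among all $f$ on $(-\infty,0)$ with $f(0)=u(0)$ this is the cheapest tail for the quadratic part of the action, since there $\|f'\|^2+\|f\|^2=\|f'-f\|^2+|f(0)|^2$. In the action, the quadratic part of the tail costs $\frac12|u(0)|^2$, half of the delta costs $\frac k2|u(0)|^2$, and the nonlinear part of the tail only lowers the action. So for $k\ge1$ the action of the new function on the free line is at most half the action $S_\gamma(u)$.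

\subsection{Plan of the proof, and the case of a solution that stays near the pair}\label{sec:plan}

We describe the even case with $\omega=1$; without symmetry the argument is the same, except that the single soliton may be on either side of the origin. Suppose that $u$ is global and bounded in $H^1$ for $t\ge0$, at the level $S_\gamma(u_0)=2S(Q)$, and put $\delta(t)=-K_\gamma(u(t))$. (Below this level, \eqref{lowerdelta} bounds $\delta$ away from $0$, which contradicts (B).) We shall prove the following, with constants $C$ and $\delta_2>0$ independent of time.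
\begin{itemize}
\item[(A)] $\delta>0$ for all times. When $\delta$ is small, $u$ on $x>0$ is $O(\delta)$-close to a soliton at a position $y$, and $y\to\infty$ as $\delta\to0$.
\item[(B)] $\inf_{t\ge0}\delta(t)=0$.
\item[(C)] If $\delta<\delta_2$ on $[s,t]$, then $\int_s^t\delta\le C(\delta(s)+\delta(t))$ and $|y(t)-y(s)|\le\frac12$.
\item[(D)] For $0\le s<t\le T$ with $T$ large, $\int_s^t\delta\le CT(\delta(s)+\delta(t))$.
\end{itemize}
The contradiction is immediate in the simplest case, when $\delta<\delta_2$ for \emph{all} $t\ge0$. By (B) there are times $t_n$ with $\delta(t_n)\to0$, so $y(t_n)\to\infty$ by (A); but $|y(t_n)-y(0)|\le\frac12$ by (C).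

The general case has to exclude excursions into $\{\delta\ge\delta_2\}$, during which the soliton is lost and may reappear elsewhere. Since $\delta$ is uniformly continuous, an excursion costs a fixed amount of $\int\delta$. By (D), between the first times $\tau_j<\tau_{j+1}$ at which $\delta$ reaches $2^{-j}$ and $2^{-j-1}$, the available amount is $C\tau_{j+1}2^{-j}$. So excursions stop once $\tau_{j+1}2^{-j}\to0$. In fact $\tau_j\le Cj^2$. This comes from (C), which implies that $\delta$ cannot stay between $d$ and $\delta_2$ for longer than $C\log(1/d)$. Thus on $[\tau_j,\tau_{j+1}]$ there is an excursion in every window of length of order $j$, and (D) leaves room for few of them.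

In (A) it matters that the distance to the soliton is $O(\delta)$ and not only $O(\sqrt\delta)$. The main term in a localized virial identity is $8K_\gamma=-8\delta$, while the localization error vanishes at the soliton and is \emph{linear} in the distance to it, with a small factor. A distance of order $\sqrt\delta$ would not be absorbed.

\section{Preliminaries}

\subsection{Normalization}

The substitution $u(t,x)=\omega^{1/(p-1)}v(\omega t,\sqrt\omega x)$ turns \eqref{dnls} into the same equation for $v$ with $\gamma/\sqrt\omega$ in place of $\gamma$. The values of $E_\gamma$, $\omega M$, $K_\gamma$ at $u$ are those of $E_{\gamma/\sqrt\omega}$, $M$, $K_{\gamma/\sqrt\omega}$ at $v$ multiplied by the common factor $\omega^{\frac2{p-1}+\frac12}$, and $Q_{\omega,0}(x)=\omega^{1/(p-1)}Q_{1,0}(\sqrt\omega x)$. So we take $\omega=1$ and write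
\[
Q=Q_{1,0},\quad S=E+\tfrac12M,\quad S_\gamma=E_\gamma+\tfrac12M,\quad K=K_0,\quad k=\tfrac\gamma2 ,
\]
where $K_0$ is $K_\gamma$ with $\gamma=0$; the condition $\omega\le\gamma^2/4$ becomes $k\ge1$. We write $\|\cdot\|=\|\cdot\|_{L^2(\mathbb R)}$, and $\langle\cdot,\cdot\rangle$ for the real $L^2$ product. We treat two settings at once:
\begin{itemize}
\item[\textbf{(E)}] $X=H^1_{\mathrm{even}}(\mathbb R)$, $k\ge1$, $\nu=2$, $\Omega=[0,\infty)$;
\item[\textbf{(F)}] $X=H^1(\mathbb R)$, $\gamma>0$ arbitrary, $\nu=1$, $\Omega=\mathbb R$.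
\end{itemize}
Here $\nu$ is the number of solitons. If an integrand is even in setting (E), its integral over $\mathbb R$ is $\nu$ times the integral over $\Omega$; in setting (F) this is trivial. All theorems follow from the next statement.

\begin{proposition}\label{main}
In setting (E) or (F), let $u_0\in X$ satisfy $S_\gamma(u_0)\le\nu S(Q)$ and $K_\gamma(u_0)<0$. Then the solution of \eqref{dnls} is not both global on $[0,\infty)$ and bounded in $H^1$ there.
\end{proposition}

\begin{proof}[Proof of Theorems \ref{thm1}--\ref{thm3} from Proposition~\ref{main}]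
If $u$ neither blows up nor grows up forward in time, it is global on $[0,\infty)$ with $\limsup_{t\to\infty}\|u_x\|<\infty$. By continuity in time and mass conservation it is then bounded in $H^1$ on $[0,\infty)$, which Proposition~\ref{main} excludes. Settings (E) and (F) give the forward statements of Theorems~\ref{thm2} and~\ref{thm3}. Since $\overline{u(-t)}$ solves the same equation and has the same $S_\gamma$, $K_\gamma$ and symmetry at corresponding times, the backward statements follow. The hypotheses of Theorem~\ref{thm1} give $S_\gamma(u_0)=2S(Q)$ after scaling, so it is contained in Theorem~\ref{thm2}.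
\end{proof}

We use freely the $H^1$ theory of \eqref{dnls}: a unique maximal solution in $C(I;H^1)\cap C^1(I;H^{-1})$, the blow-up alternative, continuous dependence, the conservation laws, and preservation of evenness.

\subsection{The soliton in normalized coordinates}

Put $m=\|Q\|^2$ and $P=\|Q\|_{L^{p+1}}^{p+1}$. Recall that $Q$ is even and decreasing on $[0,\infty)$, $ce^{-|x|}\le Q\le Ce^{-|x|}$, and $Q'^2=Q^2-\frac2{p+1}Q^{p+1}$, so $|Q'|\le Q$. Integrating this relation, and multiplying $-Q''+Q=Q^p$ by $Q$ and integrating, we get $\|Q'\|^2=m-\frac2{p+1}P$ and $\|Q'\|^2+m=P$. Hence, with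
\[
\alpha=\tfrac{p-1}4>1,\qquad s_0=\tfrac P{p+1},\qquad\text{we have}\qquad \|Q'\|^2=2\alpha s_0,\quad m=2(\alpha+1)s_0 .
\]
For $g\in H^1(\mathbb R)$ let
\[
A(g)=\frac{\|g'\|^2}{\|Q'\|^2},\qquad D(g)=\frac{\|g\|^2}{m},\qquad N(g)=\frac{\|g\|_{L^{p+1}}^{p+1}}P .
\]
Since $\frac{p-1}{2(p+1)}P=2\alpha s_0$, the functionals become
\begin{equation}\label{norm}
S=s_0\big(\alpha A+(\alpha+1)D-N\big),\qquad K=2\alpha s_0(A-N),
\end{equation}
\begin{equation}\label{J}
J:=S-\tfrac1{2\alpha}K=s_0\big((\alpha-1)A+(\alpha+1)D\big).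
\end{equation}
In particular $K(Q)=0$ and $S(Q)=J(Q)=2\alpha s_0$. The sharp Gagliardo--Nirenberg inequality (Nagy \cite{Nagy}, Weinstein \cite{Weinstein}) reads
\begin{equation}\label{GN}
N(g)\le A(g)^\alpha D(g)^{\alpha+1},
\end{equation}
with equality for $g\ne0$ if and only if $g=ce^{i\theta}Q(\lambda(\cdot-y))$ with $c,\lambda>0$, $\theta,y\in\mathbb R$. If moreover $A(g)=D(g)=1$, then $c^2\lambda=c^2/\lambda=1$ and $g=e^{i\theta}Q(\cdot-y)$.

\subsection{Linearized operators}

Let $L_+=-\partial_x^2+1-pQ^{p-1}$ and $L_-=-\partial_x^2+1-Q^{p-1}$.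

\begin{lemma}\label{coer}
There is $c>0$ such that for real $v\in H^1(\mathbb R)$
\begin{equation}\label{coercive}
\langle L_+v,v\rangle\ge c\|v\|_{H^1}^2\ \text{ if } v\perp Q^p,\,Q',\qquad \langle L_-v,v\rangle\ge c\|v\|_{H^1}^2\ \text{ if } v\perp Q .
\end{equation}
\end{lemma}

\begin{proof}
Both operators have essential spectrum $[1,\infty)$. Since $L_-Q=0$ and $Q>0$, $L_-\ge0$ with kernel $\mathrm{span}\,Q$. Since $L_+Q'=0$ and $Q'$ has exactly one zero, Sturm theory shows that $L_+$ has exactly one negative eigenvalue, which is simple, and kernel $\mathrm{span}\,Q'$. Moreover $L_+Q=-(p-1)Q^p$.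

(i) \emph{$\langle L_+v,v\rangle\ge0$ if $v\perp Q^p$.} Otherwise, since $\langle L_+Q,Q\rangle=-(p-1)P<0$ and $\langle L_+Q,v\rangle=-(p-1)\langle Q^p,v\rangle=0$, the form would be negative definite on the two-dimensional space $\mathrm{span}(Q,v)$, although $L_+$ has only one negative eigenvalue.

(ii) \emph{If $v\perp Q^p$ and $\langle L_+v,v\rangle=0$, then $v\in\mathrm{span}\,Q'$.} By (i), $v$ minimizes the form on $(Q^p)^\perp$, so $L_+v=\lambda Q^p$ for some $\lambda$, and $v=-\frac\lambda{p-1}Q+cQ'$ for some $c\in\mathbb R$. From $0=\langle Q^p,v\rangle=-\frac{\lambda P}{p-1}$ we get $\lambda=0$.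

(iii) If the first bound fails, there are admissible $v_n$ with $\|v_n\|_{H^1}=1$ and $\limsup\langle L_+v_n,v_n\rangle\le0$. Along a subsequence $v_n\rightharpoonup v$ in $H^1$, $v$ is admissible, and $\int Q^{p-1}v_n^2\to\int Q^{p-1}v^2$ because $Q$ decays. By weak lower semicontinuity $\langle L_+v,v\rangle\le0$, so $v\in\mathrm{span}\,Q'$ by (i) and (ii), and $v\perp Q'$ gives $v=0$. Then $\langle L_+v_n,v_n\rangle=1-p\int Q^{p-1}v_n^2\to1$, a contradiction. For $L_-$ the same compactness argument gives a weak limit $v$ with $\langle L_-v,v\rangle\le0$, so $v\in\mathrm{span}\,Q$, $v\perp Q$, $v=0$, and again $\langle L_-v_n,v_n\rangle\to1$.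
\end{proof}

\section{Comparison with the free line}

For $u\in X$ define the \emph{profile} $g=g[u]\in H^1(\mathbb R)$:
\[
\text{in (E): } g(x)=u(x)\ (x\ge0),\quad g(x)=u(0)e^x\ (x<0);\qquad\text{in (F): } g=u .
\]
In both settings $u=g$ on $\Omega$, and $u\mapsto g[u]$ is linear and bounded from $X$ to $H^1$. Write $q=|u(0)|=|g(0)|$.

\begin{lemma}\label{profile}
For $u\in X$ and $g=g[u]$,
\begin{equation}\label{SK}
S(g)=\tfrac1\nu S_\gamma(u)-B,\qquad K(g)=\tfrac1\nu K_\gamma(u)-\tilde B,
\end{equation}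
where $B=\frac{k-1}2q^2+\frac{q^{p+1}}{(p+1)^2}$, $\tilde B=\frac{k-1}2q^2+\frac{2\alpha q^{p+1}}{(p+1)^2}$ in (E), and $B=\tilde B=\frac\gamma2q^2$ in (F). In both settings
\begin{equation}\label{Bprop}
0\le\tilde B\le2\alpha B ,
\end{equation}
$\tilde B>0$ if $q>0$, and $q\to0$ if $B\to0$. With $J_\gamma=S_\gamma-\frac1{2\alpha}K_\gamma$,
\begin{equation}\label{JJ}
J(g)=\tfrac1\nu J_\gamma(u)-\Big(B-\frac{\tilde B}{2\alpha}\Big)\le\tfrac1\nu J_\gamma(u).
\end{equation}
\end{lemma}

\begin{proof}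
In (F), \eqref{SK} is the definition of the functionals. In (E) the tail has $\int_{-\infty}^0|g'|^2=\int_{-\infty}^0|g|^2=\frac12q^2$ and $\int_{-\infty}^0|g|^{p+1}=\frac{q^{p+1}}{p+1}$. The contribution of $x\ge0$ to $S(g)$ is $\frac12S_\gamma(u)-\frac\gamma4q^2=\frac12S_\gamma(u)-\frac k2q^2$, and the tail adds $\frac14q^2+\frac14q^2-\frac{q^{p+1}}{(p+1)^2}$. The contribution of $x\ge0$ to $K(g)$ is $\frac12K_\gamma(u)-\frac k2q^2$, and the tail adds $\frac12q^2-\frac{p-1}{2(p+1)}\cdot\frac{q^{p+1}}{p+1}$, where $\frac{p-1}2=2\alpha$. This is \eqref{SK}. The bounds \eqref{Bprop} and the positivity use $k\ge1$ in (E) and $\gamma>0$ in (F), together with $2\alpha>1$. Finally $B\ge\frac{q^{p+1}}{(p+1)^2}$ in (E), $B=\frac\gamma2q^2$ in (F), and \eqref{JJ} is a combination of \eqref{SK} and \eqref{Bprop}.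
\end{proof}

This is the only place where $\omega\le\gamma^2/4$ enters. The next lemma uses $p>5$ through $\alpha>1$.

\begin{lemma}\label{minim}
(a) If $g\in H^1(\mathbb R)\setminus\{0\}$ and $K(g)\le0$, then $J(g)\ge S(Q)$, with equality if and only if $g=e^{i\theta}Q(\cdot-y)$ for some $\theta,y\in\mathbb R$.

(b) If $g_n\ne0$, $K(g_n)\le0$ and $J(g_n)\to S(Q)$, then $A(g_n),D(g_n),N(g_n)\to1$.
\end{lemma}

\begin{proof}
(a) Write $A=A(g)>0$, etc. By \eqref{norm} and \eqref{GN}, $K(g)\le0$ gives $A\le N\le A^\alpha D^{\alpha+1}$, hence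
\begin{equation}\label{prod}
A^{\alpha-1}D^{\alpha+1}\ge1 .
\end{equation}
By \eqref{J} and weighted AM--GM,
\begin{equation}\label{amgm}
\frac{J(g)}{S(Q)}=\frac{\alpha-1}{2\alpha}A+\frac{\alpha+1}{2\alpha}D\ge\big(A^{\alpha-1}D^{\alpha+1}\big)^{1/(2\alpha)}\ge1 .
\end{equation}
Equality forces $A=D$ and then $A=D=1$. Then $1=A\le N\le1$, so \eqref{GN} is an equality and $g=e^{i\theta}Q(\cdot-y)$. The converse is clear.

(b) By \eqref{amgm} the pairs $(A(g_n),D(g_n))$ are bounded. Every limit point satisfies \eqref{prod} and gives equality in \eqref{amgm}, so it is $(1,1)$. Finally $A(g_n)\le N(g_n)\le A(g_n)^\alpha D(g_n)^{\alpha+1}$.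
\end{proof}

If $0\ne u\in X$ and $K_\gamma(u)\le0$, then $g[u]\ne0$ and $K(g)\le0$ by \eqref{SK}. So $S(Q)\le J(g)\le\frac1\nu\big(S_\gamma(u)-\frac1{2\alpha}K_\gamma(u)\big)$, that is,
\begin{equation}\label{lowerdelta}
-K_\gamma(u)\ge2\alpha\big(\nu S(Q)-S_\gamma(u)\big).
\end{equation}

\begin{lemma}\label{barrier}
There is no $u\in X\setminus\{0\}$ with $S_\gamma(u)\le\nu S(Q)$ and $K_\gamma(u)=0$. Consequently, if $u_0\in X$, $S_\gamma(u_0)\le\nu S(Q)$ and $K_\gamma(u_0)<0$, then $K_\gamma(u(t))<0$ as long as $u$ exists.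
\end{lemma}

\begin{proof}
For such $u$, $K(g)=-\tilde B\le0$ and $J(g)\le\frac1\nu J_\gamma(u)=\frac1\nu S_\gamma(u)\le S(Q)$. By Lemma~\ref{minim}, $g=e^{i\theta}Q(\cdot-y)$. Then $q=Q(y)>0$, so $K(g)=-\tilde B<0$, contradicting $K(Q)=0$. The consequence follows because $t\mapsto K_\gamma(u(t))$ is continuous, $S_\gamma(u(t))$ is conserved, and $u(t)\neq0$ by mass conservation.
\end{proof}

\begin{remark}\label{kless}
For even functions and $k<1$, \eqref{lowerdelta} with $\nu=2$ fails for the pairs $u_y$ of Section~\ref{sec:pair} with $y$ large. Indeed $2S(Q)-S_\gamma(u_y)=(1-k+o(1))Q(y)^2$, and, since $K(Q)=0$,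
\[
-K_\gamma(u_y)=2\int_{-\infty}^{-y}\Big(Q'^2-\tfrac{p-1}{2(p+1)}Q^{p+1}\Big)dx-kQ(y)^2=(1-k+o(1))Q(y)^2 .
\]
So $K_\gamma(u_y)<0$ for $y$ large, and \eqref{lowerdelta} would require $1-k\ge2\alpha(1-k)$, while $2\alpha>1$.
\end{remark}

\section{Closeness to the soliton is linear in $-K_\gamma$}\label{sec:close}

For $u\in X$ we write $\delta=-K_\gamma(u)$. In this section $u$ is at the threshold, $S_\gamma(u)=\nu S(Q)$, and $\delta>0$ is small. There are three steps. Compactness shows that $g[u]$ is close to a soliton, without a rate. A computation with the three numbers $A$, $D$, $N$ gives a linear rate for the norms of $g[u]$. Finally, after modulation, the norms control the full distance to the soliton.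

\begin{lemma}\label{compact}
Let $u_n\in X$, $S_\gamma(u_n)=\nu S(Q)$, $K_\gamma(u_n)<0$, $K_\gamma(u_n)\to0$, and $g_n=g[u_n]$. Then $A(g_n),D(g_n),N(g_n)\to1$ and $u_n(0)\to0$. Along a subsequence there are $\theta\in\mathbb R$ and $x_n$ with $\|g_n-e^{i\theta}Q(\cdot-x_n)\|_{H^1}\to0$ and $|x_n|\to\infty$; in setting (E), $x_n\to+\infty$.
\end{lemma}

\begin{proof}
We have $g_n\ne0$, $K(g_n)<0$, and $S(Q)\le J(g_n)\le\frac1\nu J_\gamma(u_n)=S(Q)-\frac1{2\alpha\nu}K_\gamma(u_n)\to S(Q)$. Lemma~\ref{minim}(b) gives the first limits, so $S(g_n)\to S(Q)$ by \eqref{norm}, the quantity $B$ for $u_n$ tends to $0$ by \eqref{SK}, and $u_n(0)\to0$.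

Since $\|g_n\|_\infty^{p-1}\|g_n\|^2\ge\|g_n\|_{L^{p+1}}^{p+1}\to P$, there are points $x_n'$ with $|g_n(x_n')|\ge c>0$ for large $n$. Along a subsequence $g_n(\cdot+x_n')\rightharpoonup v\neq0$ in $H^1$ and locally uniformly. Let $r_n=g_n(\cdot+x_n')-v$, $\lambda=A(v)$, $\mu=D(v)$. By weak convergence $\lambda,\mu\in[0,1]$, $A(r_n)\to1-\lambda$, $D(r_n)\to1-\mu$. The Brezis--Lieb lemma gives $N(v)+N(r_n)\to1$. With \eqref{GN} and $\alpha>1$,
\[
1\le\lambda^\alpha\mu^{\alpha+1}+(1-\lambda)^\alpha(1-\mu)^{\alpha+1}\le\lambda\mu+(1-\lambda)(1-\mu)=1-\lambda(1-\mu)-\mu(1-\lambda)\le1 .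
\]
So $\lambda(1-\mu)=\mu(1-\lambda)=0$, and $\mu>0$ gives $\lambda=\mu=1$. Thus $r_n\to0$ in $H^1$, $A(v)=D(v)=N(v)=1$, and $v=e^{i\theta}Q(\cdot-z)$. Put $x_n=x_n'+z$. Since $g_n(0)=u_n(0)\to0$, $Q(x_n)\to0$ and $|x_n|\to\infty$. In (E), $\int_{x<0}|g_n|^2=\frac12|u_n(0)|^2\to0$ excludes $x_n\to-\infty$ along any subsequence.
\end{proof}

\subsection{A computation in the plane}

The two numbers $A(g)-1$ and $D(g)-1$ already carry a linear bound. At the threshold, the action and \eqref{GN} confine $(A(g)-1,D(g)-1)$, up to terms of third order, to a double cone in the plane. The sign of $K_\gamma$ selects one of its two halves, and on this half $\delta$ is comparable to the distance from the vertex; we need one of the two inequalities.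

\begin{lemma}\label{plane}
There are $\delta_0>0$ and $C$ such that if $u\in X$, $S_\gamma(u)=\nu S(Q)$ and $0<\delta<\delta_0$, then $g=g[u]$ satisfies
\[
r:=|A(g)-1|+|D(g)-1|\le C\delta .
\]
\end{lemma}

\begin{proof}
By Lemma~\ref{compact}, $r$ is as small as we like if $\delta_0$ is small. Let $\xi=A(g)-1$, $\eta=D(g)-1$, and $\ell=(\alpha-1)\xi+(\alpha+1)\eta$. From $S(g)=S(Q)-B$, $K(g)=-\frac\delta\nu-\tilde B$, \eqref{norm} and \eqref{J},
\begin{equation}\label{Neq}
N(g)=1+\alpha\xi+(\alpha+1)\eta+\frac B{s_0},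
\end{equation}
\begin{equation}\label{elleq}
s_0\ell=J(g)-J(Q)=\frac\delta{2\alpha\nu}-\Big(B-\frac{\tilde B}{2\alpha}\Big).
\end{equation}
Insert \eqref{Neq} in $N(g)\le(1+\xi)^\alpha(1+\eta)^{\alpha+1}$ and expand the right-hand side at $(0,0)$. The linear terms cancel and
\begin{equation}\label{cone}
\frac B{s_0}\le\Theta(\xi,\eta)+Cr^3,\qquad \Theta(\xi,\eta)=\tfrac{\alpha(\alpha-1)}2\xi^2+\alpha(\alpha+1)\xi\eta+\tfrac{\alpha(\alpha+1)}2\eta^2 .
\end{equation}
Completing the square,
\[
\Theta(\xi,\eta)=\frac\alpha{2(\alpha-1)}\big(\ell^2-2(\alpha+1)\eta^2\big),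
\]
since $\frac{\alpha(\alpha+1)^2}{2(\alpha-1)}-\frac{\alpha(\alpha+1)}2=\frac{\alpha(\alpha+1)}{\alpha-1}$. As $B\ge0$, \eqref{cone} yields first $B\le Cr^2$ and secondly $\eta^2\le C\ell^2+Cr^3$. Since $\alpha>1$, $\xi$ is a combination of $\ell$ and $\eta$, so $r^2\le C(\ell^2+\eta^2)\le C\ell^2+Cr^3$, and for $r$ small
\[
r\le C|\ell| .
\]
It remains to fix the sign of $\ell$. If $r=0$, then $\ell=0$ and $B=0$, hence $\tilde B=0$ and $\delta=0$ by \eqref{elleq}, which is excluded. So $r>0$. If $\ell<0$, then \eqref{elleq} with $\delta>0$ and $\tilde B\ge0$ gives $s_0|\ell|\le B\le Cr^2$, which contradicts $r\le C|\ell|$ for $r$ small. Hence $\ell\ge0$, and by \eqref{elleq} and $\tilde B\le2\alpha B$, $s_0\ell\le\frac\delta{2\alpha\nu}$. So $r\le C\ell\le C\delta$.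
\end{proof}

\subsection{Modulation}

For $\rho>0$ let $\mathcal O_\rho=\{g\in H^1:\inf_{\theta,y}\|g-e^{i\theta}Q(\cdot-y)\|_{H^1}<\rho\}$. We choose phase and position so that the remainder is orthogonal to the kernels of $L_\pm$.

\begin{lemma}\label{modul}
There are $\rho_0>0$ and $C_0$ such that for $\rho\le\rho_0$ every $g\in\mathcal O_\rho$ can be written as
\begin{equation}\label{dec}
g(x)=e^{i\theta}\big(Q(x-y)+h(x-y)\big),\quad h=h_1+ih_2,\quad \|h\|_{H^1}\le C_0\rho,\quad \langle h_2,Q\rangle=\langle h_1,Q'\rangle=0 ,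
\end{equation}
with $h_1,h_2$ real. Among such representations with $\|h\|_{H^1}\le C_0\rho_0$ the pair $(\theta,y)\in(\mathbb R/2\pi\mathbb Z)\times\mathbb R$ is unique, and it depends continuously on $g\in\mathcal O_{\rho_0}$.
\end{lemma}

\begin{proof}
As $\langle Q,Q'\rangle=0$, the orthogonality conditions say $F(g;\theta,y)=0$, where
\[
F(g;\theta,y)=\Big(\mathrm{Im}\!\int e^{-i\theta}g\,Q(\cdot-y),\ \mathrm{Re}\!\int e^{-i\theta}g\,Q'(\cdot-y)\Big)
\]
is a $C^1$ map on $L^2\times\mathbb R^2$. At $(Q;0,0)$ it vanishes and its Jacobian in $(\theta,y)$ is $\mathrm{diag}(-m,\|Q'\|^2)$. By the implicit function theorem there are $\rho_1,\epsilon_1,C>0$ such that for $\|g-Q\|_{H^1}<\rho_1$ there is exactly one zero with $|\theta|+|y|<\epsilon_1$; it is continuous in $g$ and $|\theta|+|y|\le C\|g-Q\|$.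

\emph{Existence.} If $\|g-e^{i\theta_0}Q(\cdot-y_0)\|_{H^1}<\rho<\rho_1$, apply this to $e^{-i\theta_0}g(\cdot+y_0)$. We get a zero $(\theta_0+\theta',y_0+y')$ with $|\theta'|+|y'|\le C\rho$, so $\|h\|_{H^1}\le C_0\rho$.

\emph{Uniqueness.} If $(\theta_a,y_a)$ and $(\theta_b,y_b)$ both give representations with $\|h\|_{H^1}\le C_0\rho_0$, then $\|Q-e^{i(\theta_b-\theta_a)}Q(\cdot-(y_b-y_a))\|_{H^1}\le2C_0\rho_0$. The function $(\theta,z)\mapsto\|Q-e^{i\theta}Q(\cdot-z)\|_{H^1}$ is continuous, vanishes only at $\theta\in2\pi\mathbb Z$, $z=0$, and tends to $\sqrt2\|Q\|_{H^1}$ as $|z|\to\infty$. So for $\rho_0$ small, $|y_b-y_a|+\mathrm{dist}(\theta_b-\theta_a,2\pi\mathbb Z)<\epsilon_1$. If also $C_0\rho_0<\rho_1$, the local uniqueness for $e^{-i\theta_a}g(\cdot+y_a)$, which is within $\rho_1$ of $Q$, shows that the two pairs coincide.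

\emph{Continuity.} If $g$ is within $\rho_0$ of $e^{i\theta_0}Q(\cdot-y_0)$, so are all nearby functions, and their parameters are given by one continuous branch.
\end{proof}

In the next proof the action controls all of $h$ by one scalar, its component $\beta$ along $Q$ in the splitting adapted to $L_+$. This scalar is read off from the $H^1$ norm of $g$, to which Lemma~\ref{plane} applies.

\begin{proposition}\label{close}
After decreasing $\delta_0$, there is $C$ such that if $u\in X$, $S_\gamma(u)=\nu S(Q)$ and $0<\delta<\delta_0$, then $g[u]\in\mathcal O_{\rho_0}$ and its decomposition \eqref{dec} satisfies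
\[
\|h\|_{H^1}\le C\delta .
\]
Moreover, for every $Y$ there is $\delta_Y>0$ such that $\delta<\delta_Y$ implies $|y|\ge Y$, and $y\ge Y$ in setting (E).
\end{proposition}

\begin{proof}
If $u_n$ are at the threshold with $0<\delta_n\to0$, then by Lemma~\ref{compact} a subsequence of $g[u_n]$ is $o(1)$-close to $e^{i\theta}Q(\cdot-x_n)$ with $|x_n|\to\infty$ (and $x_n\to+\infty$ in (E)). Hence $\|h_n\|_{H^1}\to0$ and then $y_n-x_n\to0$. Arguing by contradiction, we obtain the last statement, the inclusion $g[u]\in\mathcal O_{\rho_0}$, and that $b:=\|h\|_{H^1}$ is as small as we like if $\delta_0$ is small.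

By invariance, $S(Q+h)=S(g)=S(Q)-B$. Since $p>5$, the function $z\mapsto|z|^{p+1}$ is $C^3$ and
\[
|Q+h|^{p+1}=Q^{p+1}+(p+1)Q^ph_1+\tfrac{p+1}2Q^{p-1}(ph_1^2+h_2^2)+O(|h|^3).
\]
The terms of $S(Q+h)$ that are linear in $h$ cancel by the equation of $Q$, and
\[
\langle L_+h_1,h_1\rangle+\langle L_-h_2,h_2\rangle=-2B+O(b^3)\le Cb^3 .
\]
Write $h_1=\beta Q+w$ with $\beta=\langle Q^p,h_1\rangle/P$. Then $w\perp Q^p$ and $w\perp Q'$. Since $\langle L_+Q,w\rangle=-(p-1)\langle Q^p,w\rangle=0$ and $\langle L_+Q,Q\rangle=-(p-1)P$,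
\[
\langle L_+w,w\rangle+\langle L_-h_2,h_2\rangle\le(p-1)P\beta^2+Cb^3 .
\]
By \eqref{coercive}, $\|w\|_{H^1}^2+\|h_2\|_{H^1}^2\le C(\beta^2+b^3)$. So $b^2\le C\beta^2+Cb^3$, and $b\le C|\beta|$ for $b$ small. On the other hand, using $Q-Q''=Q^p$,
\[
\|g\|_{H^1}^2-\|Q\|_{H^1}^2=2\langle Q-Q'',h_1\rangle+\|h\|_{H^1}^2=2P\beta+b^2 ,
\]
and the left-hand side is $O(r)$, with $r$ as in Lemma~\ref{plane}. Therefore $b\le C|\beta|\le C(r+b^2)$, and for $b$ small $b\le Cr\le C\delta$.
\end{proof}

\section{Virial estimates for bounded solutions}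

\subsection{Virial identities}

For a smooth real weight $a$ and $v\in H^1(\mathbb R)$ put
\[
\mathcal V_a(v)=4\int a'|v_x|^2-\tfrac{2(p-1)}{p+1}\int a'|v|^{p+1}-\int a'''|v|^2
\]
whenever the integrals converge absolutely. Note that $\mathcal V_{2x}=8K$.

\begin{lemma}\label{virial}
Let $u$ be an $H^1$ solution of \eqref{dnls}.

(a) If $b\in C^\infty(\mathbb R)$ is real and $b,b'$ are bounded, then $\frac d{dt}\int b|u|^2=2\,\mathrm{Im}\int b'\bar uu_x$.

(b) If $a\in C^\infty(\mathbb R)$ is real and bounded with bounded derivatives and $a(0)=0$, then $W_a=2\,\mathrm{Im}\int a\bar uu_x$ satisfies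
\begin{equation}\label{vir}
\frac d{dt}W_a=\mathcal V_a(u)+2\gamma a'(0)|u(0)|^2 .
\end{equation}
\end{lemma}

\begin{proof}
Let $H=-\partial_x^2+\gamma\delta_0$ be the self-adjoint operator with form domain $H^1$ and domain $\mathrm{dom}(H)=\{v\in H^1\cap H^2(\mathbb R\setminus\{0\}):v'(0+)-v'(0-)=\gamma v(0)\}$. It extends to a bounded operator $H^1\to H^{-1}$, and $u_t=-i(Hu-f(u))$ with $f(u)=|u|^{p-1}u$.

(a) $\frac d{dt}\int b|u|^2=2\,\mathrm{Re}\,(u_t,bu)_{H^{-1},H^1}=2\,\mathrm{Im}\,(Hu-f(u),bu)_{H^{-1},H^1}=2\,\mathrm{Im}\int u_x\overline{(bu)_x}=2\,\mathrm{Im}\int b'\bar uu_x$, because the terms $\gamma b(0)|u(0)|^2$ and $\int b|u|^{p+1}$ are real.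

(b) \emph{Data in $\mathrm{dom}(H)$.} Let $u_0\in\mathrm{dom}(H)$ and let $[0,T]$ lie in the existence interval; negative times follow by conjugation. On $[0,T]$, $u$ is bounded in $H^1\subset L^\infty$, so $\|f(u(t_1))-f(u(t_2))\|\le C\|u(t_1)-u(t_2)\|$. By Duhamel's formula, unitarity of $e^{-itH}$ and Gronwall's inequality, for $0\le t<t+\epsilon\le T$,
\[
\|u(t+\epsilon)-u(t)\|\le C\|u(\epsilon)-u_0\|\le C\big(\|e^{-i\epsilon H}u_0-u_0\|+\epsilon\big)\le C'\epsilon .
\]
So $\phi=f(u)$ is Lipschitz from $[0,T]$ to $L^2$, hence in $W^{1,\infty}(0,T;L^2)$. The function $v(t)=\int_0^te^{-isH}\phi(t-s)\,ds$, which is the Duhamel term up to the factor $i$, is then in $C^1([0,T];L^2)$, with $v'(t)=e^{-itH}\phi(0)+\int_0^te^{-isH}\phi'(t-s)\,ds$. Moreover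
\[
\tfrac1\epsilon(e^{-i\epsilon H}-1)v(t)=\tfrac1\epsilon\big(v(t+\epsilon)-v(t)\big)-\tfrac1\epsilon\int_t^{t+\epsilon}e^{-i(t+\epsilon-s)H}\phi(s)\,ds\longrightarrow v'(t)-\phi(t)
\]
in $L^2$ as $\epsilon\to0$, so $v(t)\in\mathrm{dom}(H)$ and $-iHv=v'-\phi$ is continuous in $L^2$, that is, $v\in C([0,T];\mathrm{dom}(H))$. (At $t=T$ use $\epsilon<0$.) Therefore $u\in C([0,T];\mathrm{dom}(H))\cap C^1([0,T];L^2)$. An integration by parts gives
\[
W_a(t+\epsilon)-W_a(t)=2\,\mathrm{Im}\!\int a\,\overline{(u(t+\epsilon)-u(t))}\,u_x(t+\epsilon)-2\,\mathrm{Im}\!\int(a\bar u(t))_x\,(u(t+\epsilon)-u(t)).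
\]
Divide by $\epsilon$, let $\epsilon\to0$ and use $u_t=i(u_{xx}+f(u))$ on $\mathbb R\setminus\{0\}$:
\[
W_a'=-4\,\mathrm{Re}\!\int_{\mathbb R\setminus\{0\}}a\bar u_x(u_{xx}+f(u))-2\,\mathrm{Re}\!\int_{\mathbb R\setminus\{0\}}a'\bar u(u_{xx}+f(u)).
\]
As $a(0)=0$, the first term equals $2\int a'|u_x|^2+\frac4{p+1}\int a'|u|^{p+1}$. The second, with the boundary term from the jump $\gamma u(0)$ of $u_x$ at $0$, equals $2\int a'|u_x|^2-\int a'''|u|^2+2\gamma a'(0)|u(0)|^2-2\int a'|u|^{p+1}$. The sum is \eqref{vir}.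

\emph{General data.} $\mathrm{dom}(H)$ is dense in $H^1$. If $u_0^n\in\mathrm{dom}(H)$, $u_0^n\to u_0$ in $H^1$, then $u^n\to u$ in $C([0,T];H^1)$ by continuous dependence, and the time-integrated identity passes to the limit. Its integrand is continuous in time.
\end{proof}

\begin{lemma}\label{solvir}
If $a$ is smooth and of polynomial growth together with its derivatives, then $\mathcal V_a(Q(\cdot-y))=0$ for all $y\in\mathbb R$.
\end{lemma}

\begin{proof}
Let $G=Q(\cdot-y)$ and integrate $G''-G+G^p=0$ against $2aG'+a'G$. The multiplier $2aG'$ gives $-\int a'G'^2+\int a'G^2-\frac2{p+1}\int a'G^{p+1}$, and $a'G$ gives $-\int a'G'^2+\frac12\int a'''G^2-\int a'G^2+\int a'G^{p+1}$. The sum of the two is $-\frac12\mathcal V_a(G)$.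
\end{proof}

\subsection{Standing assumptions and weights}

From now on, \emph{$u$ is a solution as in Proposition~\ref{main}, and we suppose, for contradiction, that it is global on $[0,\infty)$ with} $\Lambda:=\sup_{t\ge0}\|u(t)\|_{H^1}<\infty$. Constants may depend on $p,\gamma,\Lambda$. By Lemma~\ref{barrier}, $\delta(t)=-K_\gamma(u(t))>0$ for all $t\ge0$.

Let $\chi$ be smooth, even, nonincreasing on $[0,\infty)$, equal to $1$ for $|s|\le1$ and $0$ for $|s|\ge3$, and $\zeta(s)=2s\chi(s)$. Then $\zeta$ is odd, $\zeta\ge0$ on $[0,\infty)$, and $\zeta'=2\chi+2s\chi'\le2$. For $R\ge1$ let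
\[
a_R(x)=R\,\zeta(x/R),\qquad W_R=W_{a_R},\qquad \Phi_R(x)=\int_0^xa_R,\qquad 0\le\Phi_R\le CR^2 .
\]
Since $a_R=2x$ for $|x|\le R$, \eqref{vir} reads
\begin{equation}\label{WR}
W_R'=-8\delta+\mathcal E_R(u),
\end{equation}
\[
\mathcal E_R(v)=\int_{|x|\ge R}\Big\{4(a_R'-2)|v_x|^2-\tfrac{2(p-1)}{p+1}(a_R'-2)|v|^{p+1}-a_R'''|v|^2\Big\}dx .
\]
As $a_R'\le2$, the gradient term has a favorable sign, and since $u$ is bounded,
\begin{equation}\label{Eup}
\mathcal E_R(u(t))\le C_1\int_{|x|\ge R}|u(t)|^2 .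
\end{equation}
Mass cannot leave quickly. Apply Lemma~\ref{virial}(a) with a smooth cutoff $b$ that is $0$ for $|x|\le R/2$ and $1$ for $|x|\ge R$, with $0\le b\le1$ and $|b'|\le C/R$. This gives $\int_{|x|\ge R}|u(t)|^2\le\int_{|x|\ge R/2}|u_0|^2+Ct/R$. Hence for each $\varepsilon>0$ there are $c_\varepsilon\in(0,1)$ and $R_\varepsilon\ge1$ such that
\begin{equation}\label{outer}
\int_{|x|\ge R}|u(t)|^2\le\varepsilon^2\qquad(R\ge R_\varepsilon,\ 0\le t\le c_\varepsilon R).
\end{equation}

\begin{proposition}\label{inf0}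
$\inf_{t\ge0}\delta(t)=0$.
\end{proposition}

\begin{proof}
Suppose $\delta\ge d>0$ on $[0,\infty)$ and choose $\varepsilon$ with $C_1\varepsilon^2\le4d$. By \eqref{WR}--\eqref{outer}, $W_R'\le-4d$ on $[0,c_\varepsilon R]$ for $R\ge R_\varepsilon$. The quantity $V_R=\int\Phi_R|u|^2\ge0$ satisfies $V_R'=W_R$ by Lemma~\ref{virial}(a), so
\[
0\le V_R(c_\varepsilon R)\le V_R(0)+c_\varepsilon RW_R(0)-2dc_\varepsilon^2R^2 .
\]
The functions $\Phi_R/R^2$ and $a_R/R$ are bounded uniformly in $R$ and tend to $0$ pointwise as $R\to\infty$. By dominated convergence $V_R(0)=o(R^2)$ and $W_R(0)=o(R)$, a contradiction for large $R$.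
\end{proof}

In particular $S_\gamma(u_0)=\nu S(Q)$: otherwise \eqref{lowerdelta} and conservation of $S_\gamma$ give $\delta\ge2\alpha(\nu S(Q)-S_\gamma(u_0))>0$ for all times, against Proposition~\ref{inf0}. So the results of Section~\ref{sec:close} apply to $u(t)$ whenever $\delta(t)<\delta_0$. We then let $g=g[u(t)]$, $\theta,y,h$ be as in Proposition~\ref{close} and write
\[
g=e^{i\theta}(G+\tilde h)\ \text{ on }\mathbb R,\qquad G=Q(\cdot-y),\quad\tilde h=h(\cdot-y),\qquad u=g\ \text{ on }\Omega .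
\]
Since $t\mapsto g[u(t)]\in H^1$ is continuous, $y$ is continuous on $\{\delta<\delta_0\}$. As $G$ is real, $|G'|\le G$, and $G,\tilde h$ are bounded, we have pointwise
\begin{equation}\label{pt1}
|\mathrm{Im}(\bar gg_x)|\le G|\tilde h_x|+G|\tilde h|+|\tilde h||\tilde h_x| ,
\end{equation}
\begin{equation}\label{pt2}
\big||g_x|^2-G'^2\big|+\big||g|^{p+1}-G^{p+1}\big|+\big||g|^2-G^2\big|\le C\big(G(|\tilde h|+|\tilde h_x|)+|\tilde h|^2+|\tilde h_x|^2\big).
\end{equation}

\subsection{Global virial estimate}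

When $\delta$ is bounded below, the error in \eqref{WR} only has to be small. When $\delta\to0$ it has to be small \emph{relative to $\delta$}. This holds because the error vanishes exactly at $G$.

\begin{lemma}\label{global}
There are $T_0,C$ such that for $T\ge T_0$ and $0\le s<t\le T$,
\[
\int_s^t\delta\le CT\big(\delta(s)+\delta(t)\big).
\]
\end{lemma}

\begin{proof}
\emph{Small $\delta$.} Let $\delta<\delta_0$, $\Omega_R=\{x\in\Omega:|x|\ge R\}$, and let $\mathcal E^\Omega_R$ be defined like $\mathcal E_R$ with the integral over $\Omega_R$. Then $\mathcal E_R(u)=\nu\mathcal E_R^\Omega(g)$. Let $\tilde a=a_R$ on $\Omega$ and $\tilde a=2x$ off $\Omega$; this is smooth because $a_R=2x$ near $0$. By Lemma~\ref{solvir} for $\tilde a$ and for $2x$, $\mathcal E_R^\Omega(G)=\mathcal V_{\tilde a}(G)-8K(G)=0$. So \eqref{pt2} and Proposition~\ref{close} give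
\[
|\mathcal E_R(u)|=\nu\big|\mathcal E_R^\Omega(g)-\mathcal E_R^\Omega(G)\big|\le C\big(\|G\|_{L^2(\Omega_R)}\|h\|_{H^1}+\|h\|_{H^1}^2\big)\le C_2\,\delta\big(\|u\|_{L^2(|x|\ge R)}+\delta\big),
\]
because $\|G\|_{L^2(\Omega_R)}\le\|g\|_{L^2(\Omega_R)}+\|h\|$ and $g=u$ on $\Omega_R$. Fix $\delta_1\le\delta_0$ with $C_2\delta_1\le2$. If $\delta<\delta_1$, $C_2\varepsilon\le2$ and the bound \eqref{outer} holds, then $|\mathcal E_R(u)|\le4\delta$.

\emph{Large $\delta$.} If $\delta\ge\delta_1$, $C_1\varepsilon^2\le4\delta_1$ and the bound \eqref{outer} holds, then $\mathcal E_R(u)\le4\delta$ by \eqref{Eup}.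

Fix $\varepsilon$ satisfying both requirements. Then $W_R'\le-4\delta$ on $[0,c_\varepsilon R]$ for $R\ge R_\varepsilon$. Moreover $|W_R|\le CR\delta$. If $\delta<\delta_1$, this follows from $W_R=2\nu\,\mathrm{Im}\int_\Omega a_R\bar gg_x$, $|a_R|\le CR$, \eqref{pt1} and Proposition~\ref{close}; if $\delta\ge\delta_1$, from $|W_R|\le CR\Lambda^2\le C\Lambda^2R\delta/\delta_1$. Take $R=T/c_\varepsilon$, $T_0=c_\varepsilon R_\varepsilon$ and integrate over $[s,t]$.
\end{proof}

\subsection{Local virial estimate}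

While the solution stays near the soliton, the weight can be centered at the soliton with a fixed width, and the factor $T$ disappears.

\begin{lemma}\label{local}
There are $\delta_2\in(0,\min(\delta_1,\frac12))$ and $C_3$ such that if $\delta<\delta_2$ on $[s,t]\subset[0,\infty)$, then
\[
\int_s^t\delta\le C_3\big(\delta(s)+\delta(t)\big),\qquad|y(t)-y(s)|\le\tfrac12 .
\]
\end{lemma}

\begin{proof}
Constants $C$ below do not depend on $R_1\ge2$, which is fixed during the proof; then $\delta_2$ is chosen small depending on $R_1$. By Proposition~\ref{close} we may assume that $\delta<\delta_2$ implies $|y|\ge4R_1$, and $y\ge4R_1$ in (E). Let $y_0=y(s)$ and $a(x)=R_1\zeta((x-y_0)/R_1)$. Its support lies in $|x-y_0|\le3R_1$, hence in $\Omega$ and away from $0$. Let $[s,t']\subset[s,t]$ be the maximal interval starting at $s$ on which $|y-y_0|\le1$, and work on it.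

\emph{Integral bound.} As $a$ vanishes near $0$ and $u=g$ on its support, \eqref{vir} gives
\[
W_a'=\mathcal V_a(g)=8K(g)+\mathcal D(g),
\]
\[
\mathcal D(v)=\int_{|x-y_0|\ge R_1}\Big\{4(a'-2)|v_x|^2-\tfrac{2(p-1)}{p+1}(a'-2)|v|^{p+1}-a'''|v|^2\Big\}dx,
\]
since $a'=2$ for $|x-y_0|\le R_1$. By Lemma~\ref{solvir} and $K(Q)=0$, $\mathcal D(G)=0$, so by \eqref{pt2} and Proposition~\ref{close}
\[
|\mathcal D(g)|\le C\big(\|G\|_{L^2(|x-y_0|\ge R_1)}\|h\|_{H^1}+\|h\|_{H^1}^2\big)\le C(e^{-R_1}+\delta_2)\,\delta,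
\]
where we used $|y-y_0|\le1$ and $|a'|+|a'''|\le C$. By \eqref{SK} and $\tilde B\ge0$, $8K(g)\le-\frac8\nu\delta\le-4\delta$. So for $R_1$ large and $\delta_2$ small, $W_a'\le-2\delta$. Also $|W_a|\le CR_1\delta$ by \eqref{pt1}. Hence, for $\tau\in[s,t']$,
\begin{equation}\label{locint}
\int_s^\tau\delta\le CR_1\big(\delta(s)+\delta(\tau)\big).
\end{equation}

\emph{Position.} Let $Z=\int a|u|^2$. By Lemma~\ref{virial}(a) and \eqref{pt1}, $|Z'|\le C\delta$. By \eqref{pt2}, $Z(\tau)=F(y(\tau)-y_0)+O(R_1\delta(\tau))$ with $F(z)=\int a(x)Q(x-y_0-z)^2\,dx$. Here $F(0)=0$ because $a$ is odd about $y_0$, and for $|z|\le1$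
\[
F'(z)=\int a'(x)\,Q(x-y_0-z)^2\,dx\ge2m-Ce^{-2R_1}\ge m
\]
for $R_1$ large. Now fix $R_1$. With \eqref{locint},
\[
m|y(\tau)-y_0|\le|F(y(\tau)-y_0)|\le|Z(\tau)-Z(s)|+CR_1(\delta(s)+\delta(\tau))\le CR_1(\delta(s)+\delta(\tau))\le2CR_1\delta_2\le\tfrac m2
\]
for $\delta_2$ small. So $|y-y_0|\le\frac12$ on $[s,t']$. By continuity of $y$, $t'=t$, and \eqref{locint} with $\tau=t$ completes the proof.
\end{proof}

\begin{lemma}\label{holder}
$|\delta(t)-\delta(s)|\le C|t-s|^{1/4}$ if $s,t\ge0$, $|t-s|\le1$. Hence there is $\kappa\in(0,\frac12)$ such that $\delta(\tau)\ge\delta_2$ implies $\delta\ge\frac{\delta_2}2$ on $[\tau-\kappa,\tau+\kappa]\cap[0,\infty)$.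
\end{lemma}

\begin{proof}
Eliminating $\|u_x\|^2$ between $K_\gamma$ and the conserved energy,
\[
\delta=\tfrac\gamma2|u(0)|^2+\tfrac{p-5}{2(p+1)}\|u\|_{L^{p+1}}^{p+1}-2E_\gamma(u_0).
\]
Since $u$ is bounded in $H^1$, $\|u_t\|_{H^{-1}}\le C$. With $\psi=u(t)-u(s)$ we get $\|\psi\|^2\le\|\psi\|_{H^1}\|\psi\|_{H^{-1}}\le C|t-s|$ and $\|\psi\|_\infty\le C\|\psi\|^{1/2}\|\psi\|_{H^1}^{1/2}\le C|t-s|^{1/4}$. As $u$ is bounded in $L^2\cap L^\infty$, the claim follows.
\end{proof}

\section{Excursions stop: proof of Proposition~\ref{main}}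

We keep the standing assumptions. The inputs are Propositions~\ref{close} and~\ref{inf0} and Lemmas~\ref{global}, \ref{local}, \ref{holder}.

\medskip\noindent\textbf{Step 1: logarithmic residence time.} \emph{There is $C_4$ such that if $0<d\le\frac12$ and $d\le\delta<\delta_2$ on $[s,t]$, then $t-s<\ell(d):=C_4\log(1/d)$.}

Let $\tau$ be a minimum point of $\delta$ on $[s,t]$. For $s'\in[s,\tau]$ let $F(s')=\int_{s'}^\tau\delta$. By Lemma~\ref{local}, $F(s')\le C_3(\delta(s')+\delta(\tau))\le2C_3\delta(s')=-2C_3F'(s')$, so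
\[
F(s')\le F(s)e^{-(s'-s)/(2C_3)}\le2C_3\delta_2\,e^{-(s'-s)/(2C_3)} .
\]
If $\tau-s\ge1$, then $d\le F(\tau-1)$ gives $\tau-s\le1+2C_3\log(2C_3\delta_2/d)$. On the other side let $\tilde F(t')=\int_\tau^{t'}\delta$ for $t'\in[\tau,t]$. In the same way $\tilde F\le2C_3\tilde F'$ and $\tilde F(t)\le2C_3\delta_2$. If $t-\tau\ge1$, then $d\le\tilde F(\tau+1)\le\tilde F(t)e^{-(t-\tau-1)/(2C_3)}$, which bounds $t-\tau$ by the same quantity. In all cases $t-s\le2+4C_3\log^+(2C_3\delta_2/d)$, which is less than $C_4\log(1/d)$ for suitable $C_4$, as $d\le\frac12$. We enlarge $C_4$ so that also $\ell(d)\ge1$ for $d\le\frac12$.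

\medskip\noindent\textbf{Step 2: excursions are frequent.} \emph{If $0<d\le\frac12$, $\delta\ge d$ on $[s,t]$ and $t-s\ge\ell(d)$, then}
\[
\int_s^t\delta\ge\frac{\kappa\delta_2}4\cdot\frac{t-s}{\ell(d)} .
\]
Split $[s,t]$ into $n=\lfloor(t-s)/\ell(d)\rfloor\ge\frac{t-s}{2\ell(d)}$ equal intervals, of length at least $\ell(d)\ge1$. By Step~1 each contains a point $\tau$ with $\delta(\tau)\ge\delta_2$. Since $2\kappa\le1$, it also contains $[\tau-\kappa,\tau]$ or $[\tau,\tau+\kappa]$, where $\delta\ge\frac{\delta_2}2$ by Lemma~\ref{holder}.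

\medskip\noindent\textbf{Step 3: polynomial halving times.} Let $\tau_j=\min\{t\ge0:\delta(t)\le2^{-j}\}$, which exists by Proposition~\ref{inf0}. Since $\delta$ is continuous and positive, there is $j_0\ge1$ such that for $j\ge j_0$
\[
2^{-j}<\min(\delta(0),\tfrac{\delta_2}2),\quad\delta(\tau_j)=2^{-j},\quad\tau_j\ge T_0,\quad\delta\ge2^{-j-1}\ \text{on }[\tau_j,\tau_{j+1}],
\]
and $\tau_j$ increases strictly to $\infty$. Lemma~\ref{global} with $T=\tau_{j+1}$ gives
\begin{equation}\label{budget}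
\int_{\tau_j}^{\tau_{j+1}}\delta\le C\tau_{j+1}2^{-j} .
\end{equation}
The trivial lower bound $2^{-j-1}(\tau_{j+1}-\tau_j)$ for the left-hand side would give only $\tau_{j+1}-\tau_j\le C\tau_{j+1}$. Instead we use Step~2 with $d=2^{-j-1}$: either $\tau_{j+1}-\tau_j<\ell(2^{-j-1})\le Cj$, or $\tau_{j+1}-\tau_j\le C\,\ell(2^{-j-1})\,\tau_{j+1}2^{-j}\le Cj2^{-j}\tau_{j+1}$. In both cases $(1-Cj2^{-j})\tau_{j+1}\le\tau_j+Cj$, and for $j$ large, with a new constant,
\[
\tau_{j+1}\le(1+Cj2^{-j})\tau_j+Cj .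
\]
As $\prod_j(1+Cj2^{-j})<\infty$, iteration gives $\tau_j\le Cj^2$.

\medskip\noindent\textbf{Step 4: conclusion.} By \eqref{budget}, $\int_{\tau_j}^{\tau_{j+1}}\delta\le Cj^22^{-j}<\kappa\delta_2$ for $j\ge j_2$, with some $j_2\ge j_0$. Suppose that $\delta(\tau)\ge\delta_2$ for some $\tau\in[\tau_j,\tau_{j+1}]$ with $j\ge j_2$. By Lemma~\ref{holder}, $\delta\ge\frac{\delta_2}2$ on $[\tau-\kappa,\tau+\kappa]\cap[0,\infty)$. Since $\delta(\tau_j),\delta(\tau_{j+1})<\frac{\delta_2}2$, neither $\tau_j$ nor $\tau_{j+1}$ belongs to this set, so $[\tau-\kappa,\tau+\kappa]\subset(\tau_j,\tau_{j+1})$ and the integral is at least $\kappa\delta_2$, a contradiction. Hence $\delta<\delta_2$ on $[\tau_{j_2},\infty)$, and we are in the simple case of Section~\ref{sec:plan}, started at $\tau_{j_2}$. Lemma~\ref{local} gives $|y(t)-y(\tau_{j_2})|\le\frac12$ for all $t\ge\tau_{j_2}$, while $\delta(\tau_j)=2^{-j}\to0$ and Proposition~\ref{close} give $|y(\tau_j)|\to\infty$. This contradiction proves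 Proposition~\ref{main}, and with it Theorems~\ref{thm1}, \ref{thm2} and~\ref{thm3}.\hfill$\square$

\begin{thebibliography}{9}

\bibitem{source}
\emph{Threshold Odd Solutions To NLS On The Line},
\url{https://repository.kulib.kyoto-u.ac.jp/server/api/core/bitstreams/e4979e6d-1391-47ca-9bc6-499fa8f10710/content}.

\bibitem{Nagy}
Nagy. (Sharp Gagliardo--Nirenberg inequality.)

\bibitem{Weinstein}
Weinstein, CMP, 1983.

\end{thebibliography}

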